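\title{Large Weights Slow Down the (1+1) Evolutionary Algorithm on Minimum Spanning Trees}

\begin{abstract}
The (1+1) Evolutionary Algorithm searches for a minimum spanning tree of a weighted graph with $m$ edges by flipping each edge independently with probability $1/m$ and keeping the result if it is connected and not heavier. It has been conjectured that its expected runtime is $O(m^2\log m)$ regardless of the weights. We disprove this conjecture with a polynomial gap: for every large $m$ there are an outerplanar graph with $m$ edges, weights at most $2^{m/100}$ and an initial spanning tree for which the runtime exceeds $(m/202)^{1/51}m^2$ with probability $1-o(1)$. The graph consists of layers of fans with exponentially separated weights. Improvements in one layer pay for damage in the next layer, the damage multiplies through improving exchanges, and it lasts long enough to be passed on.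
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $G=(V,E)$ be a connected simple undirected graph with $m\ge 2$ edges $e_1,\dots,e_m$ and positive integer weights $w(e_1),\dots,w(e_m)$, and let $w_{\max}=\max_i w(e_i)$. A \emph{search point} is a bitstring $x\in\{0,1\}^m$, which we identify with the edge set $\{e_i : x_i=1\}$. Its weight $w(x)=\sum_i w(e_i)x_i$ is to be minimized, and $x$ is \emph{feasible} if $(V,x)$ is connected. The (1+1) Evolutionary Algorithm, or (1+1) EA, starts at an arbitrary feasible point $x_0$. Given $x_t$, it forms an offspring $x'$ by flipping each bit of $x_t$ independently with probability $1/m$. If $x'$ is feasible and $w(x')\le w(x_t)$, the step is \emph{accepted} and $x_{t+1}=x'$; otherwise $x_{t+1}=x_t$. A flip $0\to1$ is an \emph{insertion} and a flip $1\to0$ a \emph{removal}. The \emph{runtime} $\mathcal T$ is the first $t$ at which $x_t$ is a minimum spanning tree (MST) of $G$.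

The best known upper bounds on the expected runtime are $O(m^3\log m)$ and $O(m^2(\log m+\log w_{\max}))$; the second is worse than the first when $w_{\max}$ is much larger than $m^m$. There are families of graphs, weights and initial points with expected runtime $\Omega(m^2\log m)$. It is conjectured in \cite{strings} that $m^2\log m$ is the right order of magnitude, that is, that the logarithm of the maximal weight is unnecessary. In precise form:

\begin{quote}
There is an absolute constant $C>0$ such that for every connected simple graph with $m\ge2$ edges, all positive integer weights and every feasible initial point, $\mathbb E[\mathcal T]\le C\,m^2\log m$.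
\end{quote}

Here is why one would guess this. Since $(1-1/m)^{m-1}\ge 1/e$, a step flips exactly a given set of $j\ge1$ edges with probability
\begin{equation}\label{eq:exact}
m^{-j}(1-1/m)^{m-j}\ \ge\ \frac{1}{e\,m^{j}} .
\end{equation}
Let $x$ be a spanning tree, $x^*$ an MST, and $k=|x^*\setminus x|$. Take $f\in x^*\setminus x$. The cycle in $x+f$ crosses the cut between the two components of $x^*-f$ in a second edge $f'\in x$. This edge is not in $x^*$, and $w(f')\ge w(f)$ because $x^*-f+f'$ is a spanning tree. So flipping exactly $f$ and $f'$ is accepted and lowers $k$ by one. There are $k$ such steps, each of probability at least $1/(em^2)$. If $x$ remained a tree and $k$ never increased, the expected runtime would be at most $em^2(1+\frac12+\dots+\frac1k)=O(m^2\log m)$, with no reference to the weights. But $k$ can increase in accepted steps, and we shall use this in two ways: an exchange that lowers the weight can raise $k$, and a large gain in one part of the graph can pay for a loss in another part within the same step.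

\begin{theorem}\label{thm:main}
For every sufficiently large $m$ there are a connected simple outerplanar graph with $m$ edges, positive integer weights with $w_{\max}\le 2^{m/100}$, and an initial spanning tree such that the runtime $\mathcal T$ of the (1+1) EA satisfies
\[
\Pr\bigl(\mathcal T>(m/202)^{1/51}\,m^2\bigr)=1-o(1)\qquad(m\to\infty).
\]
Hence $\mathbb E[\mathcal T]\ge m^{2+1/52}$ for all large $m$, and no constant $C$ as in the conjecture exists. In particular, no weight-independent bound of the form $m^{2+o(1)}$ holds.
\end{theorem}

Since $(m/202)^{1/51}\ge m^{1/52}$ for large $m$, the inequality $\mathcal T>m^{2+1/52}$ holds with probability $1-o(1)$, not only on average. The graphs are fans and pendant edges glued at one vertex, and the initial tree is the star centered at that vertex. As $\log_2 w_{\max}\le m$, these instances also satisfy $\mathbb E[\mathcal T]\ge m^2(\log_2w_{\max})^{1/52}$. The exponent $1/52$ is not optimized, and the exact worst-case order is not determined here.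

\section{Fans: holes, intervals and exchanges}\label{sec:unit}

A \emph{unit} of size $n\ge2$ has a \emph{hub} $v_0$, further vertices $v_1,\dots,v_n$, \emph{path edges} $g_i=v_{i-1}v_i$ for $1\le i\le n$, and \emph{spokes} $a_k=v_0v_k$ for $2\le k\le n$. It is a fan with $2n-1$ edges. Its edges are ordered, from light to heavy, by
\begin{equation}\label{eq:order}
g_1<g_2<a_2<g_3<a_3<\dots<g_n<a_n .
\end{equation}
An edge that is strictly heaviest on some cycle lies in no MST, and $a_k$ is the heaviest edge of the cycle $g_1,\dots,g_k,a_k$. So the path $g_1,\dots,g_n$ is the only MST of the unit.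

A \emph{state} is a set $y$ of edges of the unit; it is \emph{connected} if it connects all $n+1$ vertices, and a \emph{tree state} if it is a spanning tree. An index $i$ with $g_i\notin y$ is a \emph{hole}. In a tree state the number of holes is the quantity $k$ of Section~\ref{sec:intro}. If $y$ is a tree state and $f\notin y$, then $y+f$ contains exactly one cycle, it passes through $f$, and $y+f-f'$ is connected exactly when $f'$ lies on it. The pair ($f$ in, $f'$ out) is an \emph{improving exchange} if, in addition, $f'$ is heavier than $f$.

\begin{example}\label{ex:split}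
Let $n=3$, so $g_1<g_2<a_2<g_3<a_3$, and let $y=\{g_1,g_3,a_3\}$, with the single hole $2$. Inserting $g_2$ closes the cycle $g_1,g_2,g_3,a_3$, on which $g_3$ and $a_3$ are heavier than $g_2$. Inserting $a_2$ closes the cycle $a_2,g_3,a_3$, on which $g_3$ and $a_3$ are heavier than $a_2$. There are four improving exchanges:
\[
\begin{array}{cccc}
\text{in}&\text{out}&\text{new state}&\text{holes}\\ \hline
g_2&a_3&\{g_1,g_2,g_3\}&\text{none}\\
g_2&g_3&\{g_1,g_2,a_3\}&3\\
a_2&a_3&\{g_1,a_2,g_3\}&2\\
a_2&g_3&\{g_1,a_2,a_3\}&2,\,3
\end{array}
\]
The first reaches the optimum. The last lowers the weight and doubles the number of holes, and the algorithm performs it exactly as often as the first.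
\end{example}

In a large unit, exchanges of the last kind can outnumber those of the first kind by a factor of order $n^2$. To see this we describe all connected states. Let $y$ have its spokes at $k_1<\dots<k_q$ and put $k_0=0$. The index sets $(k_{r-1},k_r]$, $1\le r\le q$, are the \emph{links} of $y$. The \emph{excess} of a connected state is $\gamma=|y|-n\ge0$, the number of edges outside a spanning tree of $y$. Thus $\gamma=0$ for tree states, and for $\gamma=1$ the state is \emph{unicyclic}: it contains exactly one cycle.

\begin{lemma}\label{lem:links}
\begin{enumerate}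
\item[(a)] A state is connected if and only if each link contains at most one hole and no hole exceeds $k_q$.
\item[(b)] In a connected state, $\gamma$ equals the number of spokes minus the number of holes, and this is the number of links without a hole.
\item[(c)] If $i$ is a hole of a connected state and $i\in(k_{r-1},k_r]$, then inserting $g_i$ and removing $a_{k_r}$ leaves the state connected, and $a_{k_r}$ is heavier than $g_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Holes $h_1<\dots<h_p$ cut the path $v_0,\dots,v_n$ into the segment containing $v_0$ and the segments starting at $v_{h_1},\dots,v_{h_p}$. All spokes end in $v_0$, so the state is connected if and only if each of the latter segments contains the endpoint of a spoke, that is, if each of the ranges $[h_1,h_2),\dots,[h_{p-1},h_p),[h_p,n]$ contains some $k_r$. This says that consecutive holes lie in different links and $h_p\le k_q$.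

(b) With $p$ holes and $q$ spokes, $|y|=(n-p)+q$. By (a), the $p$ holes occupy $p$ of the $q$ links.

(c) After the insertion, link $r$ has no hole. Removing $a_{k_r}$ merges links $r$ and $r+1$ into a link with at most one hole if $r<q$, and leaves no hole beyond $k_{q-1}$ if $r=q$. So (a) applies. Finally $g_i<a_{k_r}$ by \eqref{eq:order}, since $i\le k_r$.
\end{proof}

In a tree state, let $D$ be the number of holes; it equals the number of spokes, and link $r$ contains exactly one hole $i_r$. The \emph{$r$-th interval} is $\{i_r,\dots,k_r\}$, of length $\ell_r=k_r-i_r+1\ge1$. The \emph{$r$-th gap} is $\{k_{r-1}+1,\dots,i_r-1\}$ for $1\le r\le D+1$, where $i_{D+1}=n+1$; gaps may be empty. Intervals and gaps partition $\{1,\dots,n\}$, see Figure~\ref{fig:unit}. The vertices of an interval reach the hub in the wrong direction, through the spoke at the heavy end. Of the $n-1$ missing edges, $D$ are path edges and $n-1-D$ are spokes.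

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\foreach \i in {0,...,9} \node[circle,fill,inner sep=1.5pt,label=below:{$v_{\i}$}] (v\i) at (\i,0) {};
\foreach \i/\j in {0/1,2/3,3/4,4/5,6/7,7/8,8/9} \draw[thick] (v\i)--(v\j);
\draw[dashed] (v1)--node[above]{$g_2$}(v2);
\draw[dashed] (v5)--node[above]{$g_6$}(v6);
\draw[thick] (v0) to[bend left=45] node[below,pos=0.7]{$a_4$} (v4);
\draw[thick] (v0) to[bend left=45] node[above]{$a_7$} (v7);
\draw[|-|] (1.75,-0.75)--node[below]{$\ell_1=3$}(4.25,-0.75);
\draw[|-|] (5.75,-0.75)--node[below]{$\ell_2=2$}(7.25,-0.75);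
\end{tikzpicture}
\caption{A spanning tree of the fan with path $v_0,\dots,v_9$ and hub $v_0$. Solid edges are present, the dashed path edges $g_2$ and $g_6$ are missing (holes $2$ and $6$), and missing spokes are not drawn. Each interval runs from a hole to the next spoke: $\{2,3,4\}$ and $\{6,7\}$. The gaps are $\{1\}$, $\{5\}$ and $\{8,9\}$.}\label{fig:unit}
\end{figure}

The next lemma lists what happens when one edge is inserted and one edge of the resulting cycle is removed, whether or not this lowers the weight.

\begin{lemma}\label{lem:moves}
Let $y$ be a tree state, $f$ a missing edge and $C$ the cycle of $y+f$. Then $f$ is of one of the following three types. Removing $f$ restores $y$; the other removals act as stated, and intervals that are not mentioned do not change.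
\begin{enumerate}
\item[(I)] $f=a_l$ with $i_r\le l<k_r$. Then $C=\{a_l,g_{l+1},\dots,g_{k_r},a_{k_r}\}$. Removing $g_p$ replaces interval $r$ by $\{i_r,\dots,l\}$ and $\{p,\dots,k_r\}$. Removing $a_{k_r}$ replaces it by $\{i_r,\dots,l\}$. All edges of $C-f$ are heavier than $f$.
\item[(II)] $f=g_{i_r}$. Then $C$ consists of $g_{k_{r-1}+1},\dots,g_{k_r}$, of $a_{k_r}$, and of $a_{k_{r-1}}$ if $r\ge2$. Removing $g_p$ replaces interval $r$ by $\{p,\dots,k_r\}$. Removing $a_{k_r}$ deletes it. Removing $a_{k_{r-1}}$ replaces intervals $r-1$ and $r$ by $\{i_{r-1},\dots,k_r\}$. The edges of $C$ heavier than $f$ are $a_{k_r}$ and the $g_p$ with $p>i_r$.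
\item[(III)] $f=a_l$ with $l$ in gap $r$. Then $C$ consists of $g_{k_{r-1}+1},\dots,g_l$, of $a_l$, and of $a_{k_{r-1}}$ if $r\ge2$. Removing $g_p$ adds the interval $\{p,\dots,l\}$. Removing $a_{k_{r-1}}$ extends interval $r-1$ to $\{i_{r-1},\dots,l\}$. All edges of $C-f$ are lighter than $f$.
\end{enumerate}
\end{lemma}

\begin{proof}
A missing path edge is some $g_{i_r}$, and a missing spoke $a_l$ has $l\notin\{k_1,\dots,k_D\}$, so $l$ lies in a gap or in an interval before its right end. In $y+f$ the link without a hole is $(l,k_r]$, $(k_{r-1},k_r]$, $(k_{r-1},l]$ in the three cases. The path edges of a hole-free link $(k',k'']$, together with $a_{k''}$ and with $a_{k'}$ if $k'>0$, form a cycle, which is $C$. Removing $g_p$ puts the hole $p$ into this link, which gives the interval $\{p,\dots,k''\}$. Removing $a_{k''}$ merges the link with the next one, whose hole and right end stay the same, or with the last gap. Removing $a_{k'}$ merges it with the previous link, whose interval now ends at $k''$. The weight comparisons are read off from \eqref{eq:order}.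
\end{proof}

Selecting the pairs in which the removed edge is heavier, we obtain all improving exchanges. Each acts on one interval $\{i,\dots,k\}$ of length $\ell$ and is of one of three kinds.
\begin{itemize}
\item \emph{Splits:} $a_l$ in, $g_p$ out, $i\le l<p\le k$. The new intervals have lengths $X=l-i+1$ and $Y=k-p+1$, and $X+Y=\ell+1-(p-l)$. So every pair $X,Y\ge1$ with $X+Y\le\ell$ occurs exactly once, and $D$ increases by one.
\item \emph{Shrinks:} $g_i$ in, $g_p$ out with $i<p\le k$; and $a_l$ in, $a_k$ out with $i\le l<k$. Each of the two families gives each new length in $\{1,\dots,\ell-1\}$ once, and $D$ is unchanged.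
\item One \emph{annihilation:} $g_i$ in, $a_k$ out. The interval disappears, and $D$ decreases by one.
\end{itemize}
There is one exception: no spoke $a_1$ exists, so for $i=1$ the $\ell-1$ splits and the one shrink with $l=1$ are absent. Apart from this, an interval of length $\ell$ has $\ell(\ell-1)/2$ splits, $2(\ell-1)$ shrinks and one annihilation; Example~\ref{ex:split} is the case $\ell=2$. A long interval almost always splits.

\section{The relay}\label{sec:instance}

Splits need long intervals, and no improving exchange increases the total length of the intervals. Long intervals come from the second mechanism.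

\begin{example}\label{ex:paid}
Glue two units of size $3$ at their hubs. Give the light unit $g_1',g_2',a_2',g_3',a_3'$ the weights $2,4,8,16,32$ and the heavy unit $g_1,g_2,a_2,g_3,a_3$ the weights $64,128,256,512,1024$. Let the light unit be in its optimal state $\{g_1',g_2',g_3'\}$ and the heavy unit in the state $\{g_1,g_2,a_3\}$. The step that inserts $g_3$, removes $a_3$ and inserts $a_3'$ changes the weight by $512-1024+32<0$ and is accepted: the annihilation in the heavy unit pays for a useless edge in the light unit. The light unit now contains the cycle $g_1',g_2',g_3',a_3'$. Each of the four single removals is accepted, and they are equally likely. Three of them leave a hole, and removing $g_2'$ gives the state of Example~\ref{ex:split}.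
\end{example}

In a large unit whose state is nearly optimal, such a \emph{paid insertion} closes a long cycle, and the removal that follows creates a long interval, a \emph{seed}. Three time scales are involved. A cycle is broken within about $m$ steps. A given exchange takes about $m^2$ steps. A given paid insertion needs three flips, but if the heavier units have $H$ holes, then $H$ different pairs from Lemma~\ref{lem:links}(c) can pay for it, so it takes about $m^3/H$ steps. A unit has about $n$ missing spokes, so it receives seeds faster than once per $m^2$ steps as soon as $nH\gg m$. We arrange many units in layers so that each layer seeds the next.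

\paragraph{The instance.} For an integer $s$ let
\[
n=s^8,\qquad W=s^{42},\qquad U=sW,\qquad m'=U(2n-1),\qquad M_0=s^{9/8},\qquad M_1=s^{3/2}.
\]
Given $m$, take the largest $s$ with $100m'\le m$. The ratio of the values of $m'$ for $s+1$ and $s$ tends to $1$, so $100m'\le m\le 101m'$ for large $m$. Since $Un\le m'\le 2Un$,
\begin{equation}\label{eq:size}
100\,sWn\ \le\ m\ \le\ 202\,sWn=202\,s^{51}.
\end{equation}
Take $U$ units of size $n$ that share the hub $v_0$ and are otherwise disjoint, and add $m-m'$ pendant \emph{dummy} edges at $v_0$. This graph is connected, simple and outerplanar. Group the units into \emph{layers} $1,\dots,s$ of $W$ units each. List the units layer by layer, starting with layer $s$, in arbitrary order within a layer, and list the edges of each unit in the order \eqref{eq:order}. The $r$-th unit edge in this list gets weight $2^r$, and the dummies get weight $1$; thus $w_{\max}=2^{m'}\le2^{m/100}$. Of any two units, one is \emph{heavier}: all its edges are heavier than all edges of the other. Units of layer $j$ are heavier than units of layer $j+1$. The initial point $x_0$ consists of the dummies and, in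 each unit, the star $g_1,a_2,\dots,a_n$, a tree state with the $n-1$ holes $2,\dots,n$.

Because the pieces meet only in $v_0$, a point is feasible if and only if it contains all dummies and its state in each unit is connected. Because $2^r>2+4+\dots+2^{r-1}$, and two feasible points agree on the dummies, we have the following rule.
\begin{equation}\label{eq:rule}
\begin{array}{l}
\text{A step with at least one flip is accepted if and only if the offspring is}\\
\text{feasible and the heaviest flipped edge is a removed edge.}
\end{array}
\end{equation}
This is the only use of the size of the weights. The point without holes and spokes is the unique MST and the unique feasible point of minimum weight, so once reached it is never left.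

\begin{remark}
Paid insertions are essential. In the star all intervals have length $1$, so the only improving exchanges are annihilations, and they keep all lengths equal to $1$. A process that accepted single improving exchanges only would reach the MST from $x_0$ in expected time at most $em^2(1+\ln m)$, by the computation in Section~\ref{sec:intro}.
\end{remark}

\paragraph{Plan of the proof.} Let $t_j=(j-1)m^2$ and $T=t_{s+1}=sm^2$, and call $[t_j,t_{j+1}]$ the $j$-th \emph{epoch}. We show that, with probability $1-o(1)$, for each $j$ at least half of the units of layer $j$ have at least $M_0$ holes throughout epoch $j$. For $j=s$ this gives $\mathcal T>sm^2$. The induction step has two parts. \emph{Amplification} (Section~\ref{sec:amp}): during epoch $j$, a unit of layer $j+1$ is seeded by layer $j$ and reaches $M_1$ holes. \emph{Persistence} (Section~\ref{sec:pers}): a unit with $M_1$ holes keeps at least $M_0$ holes for $2m^2$ steps, hence throughout epoch $j+1$. Both parts treat a unit as if it moved only by improving exchanges, single insertions and single removals; Section~\ref{sec:clean} shows that other moves are rare.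 The parameters are chosen to meet four requirements.
\begin{itemize}
\item Seeds are frequent. With $H\approx WM_0$, the ratio $nH/m$ is of order $M_0/s=s^{1/8}$, which exceeds $\log s$.
\item Persistence fails with probability of order $(M_0/M_1)^4=s^{-3/2}$, which can be summed over $s$ layers.
\item One seed suffices. Seeds have length of order $n/M_1$, and the proof needs $(n/M_1)^{1/4}=s^{13/8}$ to exceed $M_1\log s$.
\item Irregular moves hit a given unit with probability of order $n^5/W=s^{-2}$, which can again be summed over $s$ layers.
\end{itemize}
The dummies make the construction work for every $m$ and keep the expected number of unit edges flipped per step at most $m'/m\le 0.01$.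

\paragraph{Conventions.} Throughout, $s$ is large, and constants in $O(\cdot)$ are absolute. Step $t$ leads from $x_t$ to $x_{t+1}$, and $\mathcal F_t$ is the $\sigma$-field generated by the flips of steps $0,\dots,t-1$. Besides Markov's inequality we use two standard facts. If $Z_0,\dots,Z_N$ is a nonnegative supermartingale, that is, $\mathbb E[Z_{\kappa+1}\mid\text{past}]\le Z_\kappa$, then $\mathbb E[Z_N]\le\mathbb E[Z_0]$ and $\Pr(\max_\kappa Z_\kappa\ge b)\le\mathbb E[Z_0]/b$ for $b>0$ (maximal inequality). If $b_1,\dots,b_D\ge0$ have sum $\Phi$ and $q\ge1$, then $\sum_r b_r^{\,q}\ge D(\Phi/D)^q$ (power mean inequality).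

\section{One step seen from one unit}\label{sec:rates}

Fix a unit $u$ and a feasible point $x$, and let $S$ be the set of edges of $u$ flipped in the step from $x$. The rest of the graph influences $u$ only through three events:
\begin{itemize}
\item $\mathcal N_u$: no edge of a heavier unit is flipped;
\item $\mathcal P_u$ (the step is \emph{paid}): some edge of a heavier unit is flipped, all heavier units stay connected, and the heaviest of these flips is a removal;
\item $\mathcal L_u$: no dummy is flipped and all lighter units stay connected.
\end{itemize}
By \eqref{eq:rule}, a step with $S\neq\emptyset$ is accepted if and only if $u$ stays connected, $\mathcal L_u$ holds, and either $\mathcal P_u$ holds, or $\mathcal N_u$ holds and the heaviest edge of $S$ is removed. Given $x$, the flips in heavier units, the set $S$, and the remaining flips are independent. We say that a set $S_0$ of edges of $u$ is \emph{performed} if $S=S_0$ and the step is accepted.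

\begin{lemma}\label{lem:rates}
There are numbers $\alpha,\nu,\rho$, depending on $u$ and $x$ only, with the following properties.
\begin{enumerate}
\item[(a)] If $u$ is in a tree state, each improving exchange is performed with probability $\alpha$, and $1/(em^2)\le\alpha\le1/m^2$.
\item[(b)] If $u$ is in a tree state, the insertion of each missing edge is performed with probability $\nu\le\Pr(\mathcal P_u)/m$.
\item[(c)] If $u$ is unicyclic, the removal of each cycle edge is performed with probability $\rho\ge1/(em)$.
\item[(d)] If $u$ lies in layer $j+1$ and the units of layer $j$ have $H_j$ holes in total, then $\nu\ge H_j/(em^3)$.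
\end{enumerate}
\end{lemma}

\begin{proof}
A given set of $i$ edges of $u$ equals $S$ with probability $\pi_i=m^{-i}(1-1/m)^{2n-1-i}\le m^{-i}$. In (a) and (c), $u$ stays connected and the heaviest edge of $S$ is removed, so $\alpha=\pi_2(\Pr\mathcal N_u+\Pr\mathcal P_u)\Pr\mathcal L_u$ and $\rho=\pi_1(\Pr\mathcal N_u+\Pr\mathcal P_u)\Pr\mathcal L_u$. The lower bounds come from \eqref{eq:exact}, applied to the step with no flip outside $S$. In (b) the heaviest edge of $S$ is inserted, so $\nu=\pi_1\Pr\mathcal P_u\Pr\mathcal L_u$. For (d), each hole in layer $j$ gives a pair as in Lemma~\ref{lem:links}(c), and distinct holes give distinct pairs. The $H_j$ steps that flip exactly the given missing edge of $u$ and one such pair are accepted, and each has probability at least $1/(em^3)$ by \eqref{eq:exact}.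
\end{proof}

The values of $\alpha,\nu,\rho$ change with time in a way that we do not control. What matters is that all moves of one kind are equally likely.

\section{Irregular moves are rare}\label{sec:clean}

In a paid step any set $S$ that keeps $u$ connected is accepted, so we need an upper bound on $\Pr\mathcal P_u$. The cheapest payment is the removal of a single edge that lies on a cycle, which costs only a factor $1/m$. We therefore first bound the number of cycles in the whole graph. Let $\Gamma_t$ be the sum of the excesses of all units at time $t$, and let $\xi=\min\{t:\Gamma_t\ge 11n\}$.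

\begin{lemma}\label{lem:excess}
We have $\Pr(\xi\le T)\le 2(T+1)e^{-n}=o(1)$. On the event $t<\xi$, every unit $u$ satisfies $\Pr(\mathcal P_u\mid\mathcal F_t)\le 23n^2/m$, and hence $\nu\le 23n^2/m^2$.
\end{lemma}

\begin{proof}
Call an edge of $x_t$ a \emph{cycle edge} if it lies on a cycle of $x_t$; every other edge of $x_t$ is a bridge, and its removal disconnects its unit. Let $c$ be the number of cycle edges. The $\Gamma_t$ edges outside a spanning tree of $x_t$ are cycle edges, so $c\ge\Gamma_t$. A \emph{mixed pair} consists of a missing and a present edge of the same unit. A unit has at most $(2n-1)^2/4\le n^2$ mixed pairs, so by \eqref{eq:size} the number $\Pi$ of mixed pairs satisfies $\Pi/m^2\le Un^2/m^2\le n/(100m)$. We use the following observation twice: \emph{if an edge of a unit is removed and the unit stays connected, then a cycle edge is removed or both edges of a mixed pair are flipped.} Indeed, if the removed edge is a bridge, only an insertion in the same unit can reconnect it.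

Let $\Delta=\Gamma_{t+1}-\Gamma_t$ and let $I$ be the number of inserted unit edges. Then $I$ is binomial with mean $\mu\le m'/m\le0.01$ and independent of the removals. If $\Delta\ne0$, the step is accepted, so by \eqref{eq:rule} an edge is removed and $\Delta\le I-1$. We bound $\mathbb E[e^\Delta-1\mid\mathcal F_t]$ by three contributions. First, a fixed cycle edge is removed with probability $1/m$, and since $\Pr(I=r)\le\mu^r/r!$,
\[
\mathbb E\bigl[(e^{I-1}-1)^+\bigr]\le\frac1e\sum_{r\ge2}\frac{(e\mu)^r}{r!}\le\frac e2\,\mu^2e^{e\mu}\le2\cdot10^{-4}.
\]
Second, a fixed mixed pair is flipped with probability $m^{-2}$; then $\Delta\le I'$, the number of other insertions, and $\mathbb E[e^{I'}-1]\le e^{(e-1)\mu}-1\le0.02$. By the observation, these two sums bound the expectation of $(e^\Delta-1)^+$. Third, the steps that remove one cycle edge and flip nothing else are accepted, have $\Delta=-1$, and have total probability at least $c/(em)$. As $(1-e^{-1})/e>0.23$,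
\[
\mathbb E[e^\Delta-1\mid\mathcal F_t]\le\frac{2\cdot10^{-4}c}{m}+\frac{0.02\,n}{100m}-\frac{(1-e^{-1})\,c}{em}\le\frac{n-c/5}{m}\le\frac{n-\Gamma_t/5}{m}.
\]
Let $Y_t=e^{\Gamma_t}$. If $\Gamma_t\ge10n$, then $\mathbb E[Y_{t+1}\mid\mathcal F_t]\le(1-\frac nm)Y_t$. Otherwise $\mathbb E[Y_{t+1}\mid\mathcal F_t]\le(1+\frac nm)Y_t\le(1-\frac nm)Y_t+\frac{2n}{m}e^{10n}$. So $\mathbb E[Y_{t+1}]\le(1-\frac nm)\mathbb E[Y_t]+\frac{2n}me^{10n}$, and from $Y_0=1$ induction gives $\mathbb E[Y_t]\le2e^{10n}$. Markov's inequality yields $\Pr(\Gamma_t\ge11n)\le2e^{-n}$, and a union bound over $0\le t\le T$ gives the first claim; $T$ is polynomial in $s$ while $n=s^8$.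

For $t<\xi$, fewer than $11n$ units contain a cycle, so $c\le 11n\cdot2n=22n^2$. On $\mathcal P_u$ an edge of a heavier unit is removed and that unit stays connected, so the observation gives $\Pr(\mathcal P_u\mid\mathcal F_t)\le 22n^2/m+n/(100m)\le23n^2/m$. The bound on $\nu$ follows from Lemma~\ref{lem:rates}(b).
\end{proof}

An accepted step with $S\ne\emptyset$ is \emph{clean} for $u$ if $u$ is in a tree state and $S$ is an improving exchange or a single insertion, or if $u$ is unicyclic and $S$ is the removal of a single cycle edge. Let $\zeta_u$ be the first $t$ such that step $t$ is accepted, has $S\ne\emptyset$ and is not clean. We call $u$ \emph{alive} at time $t$ if $t\le\zeta_u$ and $t<\xi$. This event is in $\mathcal F_t$, a unit that is not alive never becomes alive again, and an alive unit is in a tree state or unicyclic.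

\begin{lemma}\label{lem:clean}
For every unit $u$:
\begin{enumerate}
\item[(a)] $\Pr(\zeta_u<T,\ \xi>T)\le12s^{-2}$;
\item[(b)] the probability that $u$ is alive and unicyclic at more than $m^2/2$ of the times $t<T$ is at most $s^{-26}$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $\Pr(|S|\ge1)\le 2n/m$, $\Pr(|S|\ge2)\le\binom{2n}2m^{-2}\le2n^2/m^2$ and $\Pr(|S|\ge3)\le\binom{2n}{3}m^{-3}\le\frac43n^3/m^3$, and $S$ is independent of $\mathcal P_u$.

Let $u$ be alive and in a tree state. A connected state has at least $n$ edges, so an accepted $S$ has at least as many insertions as removals. On $\mathcal N_u$ the heaviest edge of $S$ is removed, so an accepted $S$ with $1\le|S|\le2$ is an improving exchange. On $\mathcal P_u$ an accepted $S$ with $|S|=1$ is an insertion. A step that is not clean thus needs $|S|\ge3$, or $|S|\ge2$ and $\mathcal P_u$. By Lemma~\ref{lem:excess} its probability is at most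
\[
\frac{4n^3}{3m^3}+\frac{23n^2}{m}\cdot\frac{2n^2}{m^2}\le\frac{48n^4}{m^3}.
\]
Let $u$ be alive and unicyclic. Removing a single bridge is rejected, and a single insertion needs $\mathcal P_u$. So a step that is not clean has probability at most
\[
\frac{2n^2}{m^2}+\frac{2n}{m}\cdot\frac{23n^2}{m}\le\frac{48n^3}{m^2}.
\]
This is far larger than the first bound, but $u$ is rarely unicyclic. Let $q_t$ be the probability that $u$ is alive and unicyclic at time $t$. From an alive tree state, this happens at time $t+1$ with probability at most $(n-1)\nu\le23n^3/m^2$. From an alive unicyclic state it happens with probability at most $1-3\rho\le1-1/m$, since a cycle has at least three edges and $3/e>1$. Hence $q_{t+1}\le(1-\frac1m)q_t+23n^3/m^2$ and $q_0=0$, so $q_t\le23n^3/m$ by induction.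

If $\zeta_u=t<\xi$, then $u$ is alive at time $t$ and step $t$ is not clean. Summing over $t<T=sm^2$ and using $m\ge100sWn$,
\[
\Pr(\zeta_u<T,\xi>T)\le T\,\frac{48n^4}{m^3}+T\,\frac{23n^3}{m}\cdot\frac{48n^3}{m^2}\le\frac{1200\,n^6s}{m}\le\frac{12n^5}{W}=12s^{-2}.
\]
For (b), the expected number of such times is at most $23n^3T/m=23n^3sm$, and Markov's inequality gives the bound $46n^3s/m\le n^2/W=s^{-26}$.
\end{proof}

Our potentials are defined on tree states, while a paid insertion leads to a unicyclic state, where the unit waits for a removal. By Lemma~\ref{lem:rates}(c) the removed edge is uniform on the cycle, so the natural value of a unicyclic state is the average over the outcomes. For a function $\psi\ge0$ on tree states of $u$, put $\hat\psi(y)=\psi(y)$ if $y$ is a tree state, and let $\hat\psi(y)$ be the average of $\psi(y-f')$ over the cycle edges $f'$ if $y$ is unicyclic. Let $\hat\psi_t$ be the value of $\hat\psi$ at the state of $u$ at time $t$ if $u$ is alive, and $\hat\psi_t=0$ otherwise. For a tree state $y$ define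
\[
\mathrm{Ex}_\psi(y)=\sum_{y'}\bigl(\psi(y')-\psi(y)\bigr),\qquad
\mathrm{In}_\psi(y)=\sum_{f\notin y}\bigl(\hat\psi(y+f)-\psi(y)\bigr),
\]
where $y'$ runs through the results of the improving exchanges of $y$, and $f$ through the missing edges of $u$.

\begin{lemma}\label{lem:drift}
If at time $t$ the unit $u$ is alive and in the tree state $y$, then
\begin{equation}\label{eq:drift}
\mathbb E[\hat\psi_{t+1}\mid\mathcal F_t]\le\psi(y)+\alpha\,\mathrm{Ex}_\psi(y)+\nu\,\mathrm{In}_\psi(y).
\end{equation}
In all other cases, $\mathbb E[\hat\psi_{t+1}\mid\mathcal F_t]\le\hat\psi_t$.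
\end{lemma}

\begin{proof}
If $u$ is not alive, both sides vanish. Let $u$ be alive in state $y$. After a clean step to a state $y'$ we have $\hat\psi_{t+1}\le\hat\psi(y')$. After any other step, either the state of $u$ is unchanged or $\zeta_u=t$, so $\hat\psi_{t+1}\in\{\hat\psi(y),0\}$ and $\hat\psi_{t+1}\le\hat\psi(y)$ because $\psi\ge0$. Hence the conditional expectation is at most $\hat\psi(y)$ plus the sum, over clean steps, of the probability of the step times $\hat\psi(y')-\hat\psi(y)$. In a tree state this is \eqref{eq:drift}. In a unicyclic state the sum is $\rho\sum_{f'}(\psi(y-f')-\hat\psi(y))=0$.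
\end{proof}

\section{Persistence of holes}\label{sec:pers}

Annihilations remove holes at rate at most $D/m^2$, a constant relative rate per epoch. So a negative power of $D$ grows in expectation only by a constant factor per epoch, and a fall from $M_1$ to $M_0$ is unlikely. Paid insertions need care, because $\nu$ may be much larger than $\alpha$. Inserting a spoke tends to raise $D$, and inserting a path edge tends to lower it. The first effect wins while $D$ is a small fraction of $n$, so we cap the potential there.

\begin{lemma}\label{lem:pers}
Let $\tau$ be a stopping time such that, on $\{\tau<\infty\}$, the unit $u$ is at time $\tau$ in a tree state with $D\ge M_1$. The probability that $\tau<\infty$ and $u$ is alive with fewer than $M_0$ holes at some time $t\in[\tau,\tau+2m^2]$ is $O(s^{-3/2})$, uniformly in $u$ and $\tau$.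
\end{lemma}

\begin{proof}
Let $D^*=\lfloor n/1000\rfloor\ge M_1$, and let $\psi=F(D)$ with $F(D)=(\min(D,D^*)+1)^{-4}$. The function $F$ is nonincreasing and constant on $[D^*,\infty)$, and the mean value theorem gives
\[
F(D-1)-F(D)\le4D^{-5}\ \ (1\le D\le D^*),\qquad F(D)-F(D+1)\ge\frac{4}{(D+2)^5}\ge\frac{4D^{-5}}{243}\ \ (1\le D<D^*).
\]

\emph{Exchanges.} Only the $D$ annihilations decrease $D$. For $1\le D\le D^*$ this gives $\mathrm{Ex}_\psi\le4D^{-4}\le64F(D)$, as $D+1\le 2D$. For $D=0$ and for $D>D^*$ we get $\mathrm{Ex}_\psi\le0$.

\emph{Insertions.} By Lemma~\ref{lem:moves}, each cycle has at most two spokes and at least one path edge, so a uniform cycle edge is a path edge with probability at least $\frac13$. After the insertion of a spoke, removing a path edge gives $D+1$ and removing a spoke gives $D$. After the insertion of a path edge, removing a spoke gives $D-1$ and removing a path edge gives $D$. For $1\le D<D^*$,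
\[
\mathrm{In}_\psi\le D\cdot\frac23\cdot4D^{-5}-(n-1-D)\cdot\frac13\cdot\frac{4D^{-5}}{243}=\frac43D^{-5}\Bigl(2D-\frac{n-1-D}{243}\Bigr)\le0,
\]
because $487D\le n-1$. For $D=0$ no path edge is missing, and for $D>D^*$ we have $F(D-1)=F(D)$; in both cases $\mathrm{In}_\psi\le0$. For $D=D^*$ the first term alone gives $\mathrm{In}_\psi\le\frac83(D^*)^{-4}$.

With $\alpha\le m^{-2}$ and $\nu\le23n^2/m^2$, Lemma~\ref{lem:drift} yields at all times
\[
\mathbb E[\hat\psi_{t+1}\mid\mathcal F_t]\le\theta\,\hat\psi_t+\varepsilon,\qquad\theta=1+\frac{64}{m^2},\qquad\varepsilon=\frac83\cdot\frac{23n^2}{m^2}(D^*)^{-4}.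
\]
Put $Z_\kappa=\theta^{-\kappa}\hat\psi_{\tau+\kappa}+(2m^2-\kappa)\varepsilon$ for $0\le\kappa\le2m^2$ on $\{\tau<\infty\}$, and $Z_\kappa=0$ otherwise. Then $\mathbb E[Z_{\kappa+1}\mid\mathcal F_{\tau+\kappa}]\le\theta^{-\kappa}\hat\psi_{\tau+\kappa}+\varepsilon+(2m^2-\kappa-1)\varepsilon=Z_\kappa$, so $Z$ is a nonnegative supermartingale, and $Z_0\le M_1^{-4}+123\,n^2(D^*)^{-4}$. Suppose that $u$ is alive with $h<M_0$ holes at time $\tau+\kappa$. In a tree state $D=h$, and from a unicyclic state a removal leads to $D\in\{h,h+1\}$. So $\hat\psi_{\tau+\kappa}\ge(M_0+2)^{-4}$, and $\theta^{-\kappa}\ge e^{-128}$. The maximal inequality bounds the probability in question by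
\[
e^{128}(M_0+2)^4\bigl(M_1^{-4}+123\,n^2(D^*)^{-4}\bigr)=O(s^{9/2-6})+O(s^{9/2+16-32})=O(s^{-3/2}).\qedhere
\]
\end{proof}

\section{Amplification}\label{sec:amp}

We have to show that a seeded unit reaches $M_1$ holes. The number $D$ is a poor measure of progress, since a seed raises it by one only. The total length of the intervals is no better, since no exchange raises it. A concave function of the lengths sees both the seed and the splits. Let $\beta=\frac14$, and for a tree state put
\[
\Phi=\sum_{r=1}^D\ell_r^{\,\beta},\qquad R=\Phi+1,\qquad V=\frac1R,\qquad\lambda_r=\frac{\ell_r^{\,\beta}}{R}.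
\]
Then $\sum_r\lambda_r\le1$, and $\frac1{n+1}\le V\le1$ because $\Phi\le\sum_r\ell_r\le n$. A seed of length $\ell$ adds $\ell^\beta$ to $\Phi$, and a split into two halves multiplies the term $\ell^\beta$ by $2^{1-\beta}>1$. We want to show that $\Phi$ grows with high probability, not only on average, and so we work with the reciprocal $V$. While $D<M_1$, it will shrink in expectation by a factor $1-6\ln n/m^2$ per step; as $V\ge\frac1{n+1}$, this cannot go on for half an epoch.

\subsection{The drift of $V$}

Suppose that an interval of length $\ell$, with $\lambda=\ell^\beta/R<1$, is replaced by intervals of lengths $X,Y\ge0$, where length $0$ means no interval. With $z=(X^\beta+Y^\beta)/\ell^\beta$, the new value $V'$ satisfies $V'/V=1/(1-\lambda+\lambda z)$. We call $V'/V-1$ the \emph{relative change}. If $z>0$, convexity of $1/t$ gives $1/((1-\lambda)\cdot1+\lambda z)\le(1-\lambda)+\lambda/z$, so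
\begin{equation}\label{eq:conv}
V'/V-1\le\lambda\,(1/z-1).
\end{equation}
If $z=0$, then, since $R-\ell^\beta\ge1$,
\begin{equation}\label{eq:annih}
V'/V-1=\frac{\lambda R}{R-\ell^\beta}=\lambda\Bigl(1+\frac{\ell^\beta}{R-\ell^\beta}\Bigr)\le\lambda(1+\ell^\beta)\le\lambda(1+\ell).
\end{equation}
For $X,Y\ge1$, the inequality $\frac1{b+b'}\le\frac14(\frac1b+\frac1{b'})$ gives
\begin{equation}\label{eq:harm}
\frac1z\le\frac14\Bigl[\Bigl(\frac\ell X\Bigr)^\beta+\Bigl(\frac\ell Y\Bigr)^\beta\Bigr],
\end{equation}
and for $1\le q\le\ell$,
\begin{equation}\label{eq:sum}
\sum_{X=1}^q\Bigl(\frac\ell X\Bigr)^\beta\le\ell^\beta\int_0^qx^{-\beta}\,dx=\frac43\,q\Bigl(\frac\ell q\Bigr)^\beta\le\frac43\,\ell .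
\end{equation}
Since $\nu$ may dominate $\alpha$, the insertions cannot be treated as an error term: their drift must have the right sign by itself. Let $\mathrm{Gap}(y)$ be the part of $\mathrm{In}_V(y)$ that comes from insertions of type (III).

\begin{lemma}\label{lem:V}
In every tree state, $\mathrm{Gap}\le0$ and
\[
\mathrm{Ex}_V\le V\Bigl(40-\frac1{20R}\sum_r\ell_r^{9/4}\Bigr),\qquad
\mathrm{In}_V\le V\Bigl(35-\frac1{9R}\sum_r\ell_r^{5/4}\Bigr)+\mathrm{Gap}.
\]
\end{lemma}

\begin{proof}
Fix an interval $\{i,\dots,k\}$ with index $r$ and write $\ell=\ell_r$, $\lambda=\lambda_r$. We bound the sum of the relative changes over the moves attached to it.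

\emph{Exchanges.} By \eqref{eq:conv} it suffices, for splits and shrinks, to bound $\sum(1/z-1)$. First let the sum run over the full list of Section~\ref{sec:unit}, ignoring the exception for $i=1$. For the splits, a given value of $X$ occurs with $\ell-X$ values of $Y$, and symmetrically; the function $(\ell-x)(\ell/x)^\beta$ is decreasing and nonnegative on $(0,\ell]$ with integral $\ell^2\bigl(\frac1{1-\beta}-\frac1{2-\beta}\bigr)=\frac{16}{21}\ell^2$. So \eqref{eq:harm} gives
\[
\sum_{\text{splits}}\Bigl(\frac1z-1\Bigr)\le\frac12\sum_{X=1}^{\ell-1}(\ell-X)\Bigl(\frac\ell X\Bigr)^\beta-\frac{\ell(\ell-1)}2\le\frac8{21}\ell^2-\frac{\ell(\ell-1)}2=-\frac5{42}\ell^2+\frac\ell2 .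
\]
The coefficient of $\ell^2$ is negative because $(1-\beta)(2-\beta)>1$; this is the reason for taking $\beta$ small. Each family of shrinks contributes $\sum_{X=1}^{\ell-1}((\ell/X)^\beta-1)\le\frac43\ell-(\ell-1)$ by \eqref{eq:sum}, so the two contribute at most $\frac23\ell+2$. If $i=1$, at most $\ell$ terms are absent; each is at least $-1$, so deleting them adds at most $\ell$. The annihilation contributes at most $\lambda(1+\ell)$ by \eqref{eq:annih}. The total is at most
\[
\lambda\Bigl(-\frac5{42}\ell^2+\frac{19}6\ell+3\Bigr)=\lambda\Bigl(3-\frac{\ell^2}{20}+\frac{19}6\ell-\frac{29}{420}\ell^2\Bigr)\le\lambda\Bigl(40-\frac{\ell^2}{20}\Bigr),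
\]
since $\frac{19}6\ell-\frac{29}{420}\ell^2\le\frac{361}{36}\cdot\frac{105}{29}<37$. Summing over $r$, with $\sum_r\lambda_r\le1$ and $\lambda_r\ell_r^2=\ell_r^{9/4}/R$, gives the bound on $\mathrm{Ex}_V$.

\emph{Insertions of type (I).} Insert $a_l$ with $i\le l<k$, and put $X=l-i+1$ and $c=k-l=\ell-X\ge1$. The cycle has $c+2$ edges. Removing its path edges gives the lengths $(X,Y)$ with $Y=1,\dots,c$, removing $a_k$ gives $(X,0)$, and removing $a_l$ changes nothing. By \eqref{eq:conv}, \eqref{eq:harm} and \eqref{eq:sum} with $q=c$, the averaged relative change is at most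
\[
\frac\lambda{c+2}\Bigl[\frac c4\Bigl(\frac\ell X\Bigr)^\beta+\frac c3\Bigl(\frac\ell c\Bigr)^\beta-c+\Bigl(\frac\ell X\Bigr)^\beta\Bigr]
\le\lambda\Bigl[\frac14\Bigl(\frac\ell X\Bigr)^\beta+\frac13\Bigl(\frac\ell c\Bigr)^\beta-1+\frac{2+(\ell/X)^\beta}{c+2}\Bigr],
\]
where we used $\frac c{c+2}\le1$ and $-\frac c{c+2}=-1+\frac2{c+2}$. Sum the last bracket over $X=1,\dots,\ell-1$. By \eqref{eq:sum}, its first three terms give at most $\frac\ell3+\frac{4\ell}9-(\ell-1)=1-\frac{2\ell}9$. In the fourth term, the indices with $c\ge28$ give at most $\frac1{30}(2\ell+\frac43\ell)=\frac\ell9$. For each of the at most $27$ indices with $c\le27$ we use $\ell/X=1+c/X\le1+c$: the term is at most $\frac{2+(1+c)^{1/4}}{c+2}$, which is below $1.1$ for $c=1$ and at most $1$ for $c\ge2$, where $(1+c)^{1/4}\le c$. If $i=1$, the term $l=1$ is absent; the bracket is at least $-1$, so this adds at most $1$. The total is at most $\lambda(1+29.7+1-\frac\ell9)\le\lambda(33-\frac\ell9)$.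

\emph{The insertion of type (II).} Insert $g_i$. The cycle has $c=k-k_{r-1}\ge\ell$ path edges, so each of its edges is removed with probability at most $\frac1{\ell+1}$, and also at most $\frac13$. Removing a path edge gives each new length $\ell'\in\{1,\dots,c\}$ once. Lengths $\ell'>\ell$ decrease $V$, and the others contribute at most $\frac\lambda{\ell+1}\sum_{\ell'\le\ell}((\ell/\ell')^\beta-1)\le\frac\lambda{\ell+1}\cdot\frac\ell3\le\frac\lambda3$. Removing $a_k$ contributes at most $\frac1{\ell+1}\lambda(1+\ell)=\lambda$ by \eqref{eq:annih}. Removing $a_{k_{r-1}}$, if $r\ge2$, replaces two intervals by one that is longer than both, so $\Phi$ drops by at most $\sigma=\min(\ell_{r-1}^\beta,\ell^\beta)$. As $R\ge2\sigma+1$, the relative change is at most $\frac\sigma{R-\sigma}\le\frac{2\sigma}R\le2\lambda$, and the contribution is at most $\frac23\lambda$. The total is at most $2\lambda$.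

Types (I) and (II) together give at most $\lambda_r(35-\ell_r/9)$ for interval $r$, and summation gives the bound on $\mathrm{In}_V$.

\emph{Insertions of type (III).} Each removal adds an interval, extends an interval, or restores the state. So $V$ never increases, and $\mathrm{Gap}\le0$.
\end{proof}

Let $\delta=6\ln n$ and $\Phi_1=M_1\ln n=8s^{3/2}\ln s$. If $D<M_1$ and $\Phi\ge\Phi_1$, the intervals are long on average and the splits drive $V$ down. If $\Phi<\Phi_1$, the gaps cover most of the unit and seeds drive $V$ down; only here is the heavier layer needed.

\begin{lemma}\label{lem:claim}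
Let $u$ lie in layer $j+1$. If $u$ is in a tree state with $D<M_1$ and layer $j$ has $H_j\ge WM_0/2$ holes, then $\alpha\,\mathrm{Ex}_V+\nu\,\mathrm{In}_V\le-\delta V/m^2$.
\end{lemma}

\begin{proof}
\emph{Case $\Phi\ge\Phi_1$.} Then $D\ge1$, $\Phi/D\ge\ln n$ and $\Phi/R\ge\frac12$. The power mean inequality for $b_r=\ell_r^{1/4}$ with $q=9$ and $q=5$ gives $\sum_r\ell_r^{9/4}\ge\Phi(\Phi/D)^8\ge\Phi\ln^8n$ and $\sum_r\ell_r^{5/4}\ge\Phi(\Phi/D)^4\ge\Phi\ln^4n$. By Lemma~\ref{lem:V}, $\mathrm{In}_V\le V(35-\frac1{18}\ln^4n)\le0$ and $\mathrm{Ex}_V\le-V(\frac1{40}\ln^8n-40)\le-e\delta V$. Since $\alpha\ge1/(em^2)$, the claim follows.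

\emph{Case $\Phi<\Phi_1$.} Then $\sum_r\ell_r=\sum_r(\ell_r^{1/4})^4\le\Phi^4\le s^6(8\ln s)^4\le n/4$. So the gaps, of which there are $D+1\le2M_1$, contain at least $3n/4$ indices. For $l$ in gap $r$, call $c=l-k_{r-1}$ its \emph{offset}. In each gap at most $\frac n{8M_1}$ indices have offset below $\frac n{8M_1}$, so at least $\frac{3n}4-2M_1\frac n{8M_1}=\frac n2$ gap indices $l$ have offset $c\ge\frac n{8M_1}\ge2$. For these, $l\ge2$, so $a_l$ exists, and it is missing. By Lemma~\ref{lem:moves}(III), its cycle has at most $c+2$ edges, and removing the $c$ path edges adds an interval of each length $1,\dots,c$ once. At least $c/2$ of these lengths are at least $c/2$. So with probability at least $\frac{c/2}{c+2}\ge\frac14$ the new value of the potential satisfies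
\[
\Phi'\ge\Bigl(\frac n{16M_1}\Bigr)^{1/4}=\frac12s^{13/8}\ge2(\Phi_1+1)\ge2R,
\]
which means $V'\le V/2$. No outcome of type (III) increases $V$, hence $\mathrm{Gap}\le-\frac n2\cdot\frac14\cdot\frac V2=-\frac{nV}{16}$. Lemma~\ref{lem:V} gives $\mathrm{In}_V\le V(35-\frac n{16})\le-\frac{nV}{32}$ and $\alpha\,\mathrm{Ex}_V\le40V/m^2$. By Lemma~\ref{lem:rates}(d) and the upper bound in \eqref{eq:size},
\[
\nu nm^2\ge\frac{WM_0n}{2em}\ge\frac{M_0}{404\,e\,s}=\frac{s^{1/8}}{404\,e}\ge32(40+\delta),
\]
as $\delta=48\ln s$. So $\nu\,\mathrm{In}_V\le-(40+\delta)V/m^2$, and the claim follows.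
\end{proof}

\subsection{Reaching $M_1$ holes within one epoch}

\begin{lemma}\label{lem:amp}
Let $u$ lie in layer $j+1$, let $H_j(t)$ be the number of holes in layer $j$ at time $t$, and let $\tau_u$ be the first $t\ge t_j$ at which $u$ is in a tree state with $D\ge M_1$. With probability at most $2n^{-2}$ do all of the following hold: $H_j(t)\ge WM_0/2$ for all $t\in[t_j,t_{j+1}]$; $u$ is alive at time $t_{j+1}$; $u$ is unicyclic at most $m^2/2$ times in $[t_j,t_{j+1})$; and $\tau_u>t_{j+1}$.
\end{lemma}

\begin{proof}
Let $\sigma$ be the minimum of $\tau_u$ and the first $t\ge t_j$ with $H_j(t)<WM_0/2$. Let $A_t$ be the number of times in $[t_j,t)$ at which $u$ is in a tree state, and put $Z_t=\hat V_te^{\delta A_t/m^2}$ for $t\ge t_j$. Let $t<\sigma$. If $u$ is alive and in a tree state, then $D<M_1$ and $H_j(t)\ge WM_0/2$, so Lemmas~\ref{lem:drift} and~\ref{lem:claim} give $\mathbb E[Z_{t+1}\mid\mathcal F_t]\le e^{\delta/m^2}(1-\delta/m^2)Z_t\le Z_t$. If $u$ is alive and unicyclic, then $A_{t+1}=A_t$ and Lemma~\ref{lem:drift} gives the same inequality. If $u$ is not alive, then $Z_{t+1}=Z_t=0$. So $Z_{\min(t,\sigma)}$ is a nonnegative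 supermartingale with initial value at most $1$. On the event of the lemma, $\sigma>t_{j+1}$, the unit is alive during the whole epoch and hence in a tree state at least $m^2/2$ times in $[t_j,t_{j+1})$, and $\hat V_{t_{j+1}}\ge\frac1{n+1}$. Thus $Z_{t_{j+1}}\ge e^{\delta/2}/(n+1)=n^3/(n+1)$, and Markov's inequality bounds the probability by $(n+1)/n^3\le2n^{-2}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Call a unit $u$ of layer $j$ \emph{active} if it has at least $M_0$ holes at all times of epoch $j$, and let $\mathcal A_j$ be the event that at least $W/2$ units of layer $j$ are active. On $\mathcal A_j$ we have $H_j(t)\ge WM_0/2$ throughout epoch $j$. Let $\mathcal A_0$ be the sure event. The units are far from independent, so we use first moments only: we show that there is $p=O(s^{-3/2})$ such that for all $0\le j<s$ and all units $u$ of layer $j+1$,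
\begin{equation}\label{eq:step}
\Pr(\mathcal A_j,\ \xi>T,\ u\text{ is not active})\le p .
\end{equation}
Note that on $\{\xi>T,\ \zeta_u\ge T\}$ the unit $u$ is alive at all times $t\le T$.

Let $j=0$. At time $0$ the unit is in a tree state with $D=n-1\ge M_1$. On the event in \eqref{eq:step}, either $\zeta_u<T$, or $u$ is alive with fewer than $M_0$ holes at some time in $[0,m^2]$. Lemma~\ref{lem:clean}(a) and Lemma~\ref{lem:pers} with $\tau=0$ bound the probability by $12s^{-2}+O(s^{-3/2})$.

Let $1\le j<s$. On $\mathcal A_j\cap\{\xi>T\}$, discard the event $\zeta_u<T$, the event of Lemma~\ref{lem:clean}(b) and the event of Lemma~\ref{lem:amp}; they remove probability at most $12s^{-2}+s^{-26}+2n^{-2}=O(s^{-2})$. On what remains, $u$ is alive up to time $T$ and the first three conditions of Lemma~\ref{lem:amp} hold, so the fourth fails: $t_j\le\tau_u\le t_{j+1}$. Let $\tau=\tau_u$ if $\tau_u\le t_{j+1}$ and $\tau=\infty$ otherwise; this is a stopping time. Since $t_{j+2}=t_j+2m^2\le\tau+2m^2$, the window $[\tau,\tau+2m^2]$ contains epoch $j+1$, which lies in $[0,T]$. If $u$ is not active, it is therefore alive with fewer than $M_0$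 holes at some time in the window, which has probability $O(s^{-3/2})$ by Lemma~\ref{lem:pers}. This proves \eqref{eq:step}.

By \eqref{eq:step}, the expected number of inactive units of layer $j+1$, counted on $\mathcal A_j\cap\{\xi>T\}$ only, is at most $pW$. If $\mathcal A_{j+1}$ fails, more than $W/2$ units are inactive, so Markov's inequality gives probability at most $2p$ for the event that $\mathcal A_j$ holds, $\xi>T$, and $\mathcal A_{j+1}$ fails. If $\mathcal A_s$ fails, there is a first $j+1\le s$ for which $\mathcal A_{j+1}$ fails. With Lemma~\ref{lem:excess},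
\[
\Pr(\mathcal A_s\text{ fails})\le\Pr(\xi\le T)+2ps=o(1)+O(s^{-1/2})=o(1).
\]
On $\mathcal A_s$, layer $s$ has holes at time $t_{s+1}=T$, so $x_T$ is not the MST. The MST is never left once reached, hence $\mathcal T>T=sm^2$. By \eqref{eq:size}, $s\ge(m/202)^{1/51}$, which proves the first statement. Consequently $\mathbb E[\mathcal T]\ge(1-o(1))(m/202)^{1/51}m^2\ge m^{2+1/52}$ for large $m$, because $\frac1{51}>\frac1{52}$. Since $m^{2+1/52}$ eventually exceeds $C\,m^2\log m$ for every $C$, and every function of the form $m^{2+o(1)}$, the remaining statements follow. \qed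

\begin{thebibliography}{1}
\bibitem{strings}
\emph{Runtime Analysis of the (1+1) Evolutionary Algorithm on Strings over Finite Alphabets},
\texttt{https://domino.mpi-inf.mpg.de/\allowbreak intranet/\allowbreak ag1/\allowbreak ag1publ.nsf/\allowbreak e127ff338913b2a3c12565f4005ef860/\allowbreak 2d8fb91c251169efc125793c003a346e/\allowbreak \$FILE/\allowbreak DoerrJohannsenSchmidt11.pdf}
\end{thebibliography}
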